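\title{Property F2 for the center and the second center of a finite $p$-group}

\begin{abstract}
A pair $(G,N)$, with $N$ a proper nontrivial normal subgroup of a finite group $G$, has property F2 if every $x\in G\setminus N$ is conjugate to every element of the coset $xN$. We consider the conjecture that, for a finite $p$-group $G$ of nilpotency class $c\ge3$, property F2 for $(G,Z_2(G))$ implies property F2 for $(G,Z(G))$. We prove it for $c=3$ and all primes $p$, and we disprove it for $c=4$: for every prime $p\ge5$ and every even $k\ge2$ there is a counterexample of order $p^{6k+1}$ and exponent $p$.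
\end{abstract}

\section{Introduction}

Let $G$ be a finite group and $N$ a normal subgroup with $1\ne N\ne G$. The pair $(G,N)$ has \emph{property F2} if for every $x\in G\setminus N$ and every $z\in N$ the element $x$ is conjugate in $G$ to $xz$. We write $x^g=g^{-1}xg$ and $[x,g]=x^{-1}x^g$. Then $x^g=xz$ means $[x,g]=z$, so F2 says that
\begin{equation}\label{eq:F2}
N\subseteq\{[x,g]:g\in G\}\qquad\text{for every }x\in G\setminus N .
\end{equation}
In other words, two elements outside $N$ are conjugate as soon as their images in $G/N$ are conjugate. The property can be read off from orders of centralizers.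

\begin{lemma}\label{lem:centralizer}
Let $N$ be a normal subgroup of a finite group $G$ and let $x\in G$. Then $x$ is conjugate to every element of $xN$ if and only if $|C_G(x)|=|C_{G/N}(xN)|$.
\end{lemma}

\begin{proof}
Let $P=\bigcup_{g\in G}(xN)^g$ be the preimage in $G$ of the class of $xN$ in $G/N$. It has $|N|\cdot|G/N|/|C_{G/N}(xN)|=|G|/|C_{G/N}(xN)|$ elements, and it contains the class of $x$, which has $|G|/|C_G(x)|$ elements. So the two centralizers have the same order if and only if $P$ is the class of $x$, and this holds if and only if $xN$ lies in the class of $x$.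
\end{proof}

Two examples show how F2 arises. Suppose first that $C_N(x)=1$ for every $x\in G\setminus N$, as in a Frobenius group with kernel $N$, for instance $G=S_3$ and $N=A_3$. Then $n\mapsto[x,n]$ is an injective map from $N$ to $N$, hence onto, and \eqref{eq:F2} holds. This cannot happen in a $p$-group, where $N$ meets the center nontrivially; there the conjugating elements must in part come from outside $N$. The basic example is the Heisenberg group over $\mathbb F_q$, the set of triples $(a,b,c)\in\mathbb F_q^3$ with product $(a+a',\,b+b',\,c+c'+ab')$. Here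
\begin{equation}\label{eq:heis}
[(a,b,c),(a',b',c')]=(0,0,ab'-a'b),
\end{equation}
the center is $\{(0,0,c)\}$, and for $(a,b)\ne(0,0)$ the expression $ab'-a'b$ takes every value in $\mathbb F_q$. So $(G,Z(G))$ has F2.

In a $p$-group the natural candidates for $N$ are the terms of the central series. Recall that the upper central series is defined by $Z_0(G)=1$ and $Z_{i+1}(G)/Z_i(G)=Z(G/Z_i(G))$, and the lower central series by $\gamma_1(G)=G$ and $\gamma_{i+1}(G)=[\gamma_i(G),G]$. The class of $G$ is the least $c$ with $Z_c(G)=G$, equivalently the least $c$ with $\gamma_{c+1}(G)=1$. Iterated brackets are left-normed: $[a,b,c]=[[a,b],c]$. The following conjecture is posed in \cite{Frob}; the assumption $c\ge3$ makes $Z_2(G)$ a proper subgroup.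

\medskip
\noindent\textbf{Conjecture.} \emph{Let $G$ be a finite $p$-group of class $c\ge3$. If $(G,Z_2(G))$ has F2, then $(G,Z(G))$ has F2.}
\medskip

For $x\notin Z_2(G)$ the hypothesis gives more than the conclusion asks, since $xZ(G)\subseteq xZ_2(G)$. So the conjecture concerns only the elements between the center and the second center, and their classes are easy to describe.

\begin{lemma}\label{lem:reduction}
Let $G$ be a finite group and $y\in Z_2(G)$. The map $g\mapsto[y,g]$ is a homomorphism $G\to Z(G)$ whose kernel contains $\gamma_2(G)$. If $[y,G]$ denotes its image, the class of $y$ is $y[y,G]$. Consequently, if $(G,Z_2(G))$ has F2, then $(G,Z(G))$ has F2 if and only if $[y,G]=Z(G)$ for every $y\in Z_2(G)\setminus Z(G)$.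
\end{lemma}

\begin{proof}
The commutators $[y,g]$ are central, so the identity $[y,gh]=[y,h][y,g]^h$ shows that the map is a homomorphism. Its image is abelian, so it kills $\gamma_2(G)$. The class of $y$ consists of the elements $y^g=y[y,g]$. The last statement follows from the remark before the lemma.
\end{proof}

The hypothesis of the conjecture does not mention the subgroups $[y,G]$. It does say that $y=[x,g]$ for some $g$, whichever $x\notin Z_2(G)$ we prescribe, and the Hall--Witt identity ties the commutators $[y,a]=[x,g,a]$ to other triple commutators. One may therefore expect the abundance of commutators to propagate down to the second center. In class $3$ it does; in class $4$ it need not.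

\begin{theorem}\label{thm:counter}
Let $p\ge5$ be a prime and $k\ge2$ an even integer. There is a group $G$ of order $p^{6k+1}$, exponent $p$ and class $4$ such that $(G,Z_2(G))$ has F2 but $(G,Z(G))$ does not. Moreover $|Z(G)|=p^{k+1}$, and for every $y\in Z_2(G)\setminus Z(G)$ the conjugacy class of $y$ has only $p$ elements, whereas F2 for $(G,Z(G))$ would force at least $p^{k+1}$.
\end{theorem}

\begin{theorem}\label{thm:three}
Let $p$ be any prime and $G$ a finite $p$-group of class $3$. If $(G,Z_2(G))$ has F2, then $(G,Z(G))$ has F2.
\end{theorem}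

Thus the conjecture is false, and $4$ is the smallest class in which it fails. The smallest group in the family of Theorem~\ref{thm:counter} has order $p^{13}$, and the index $|Z(G):[y,G]|=p^k$ is unbounded in the family. We do not decide what happens for $p\in\{2,3\}$ with $c\ge4$, or for $c\ge5$.

We prove Theorem~\ref{thm:three} first, because the proof shows which step a counterexample has to evade. Section~\ref{sec:lazard} translates the problem into linear algebra in Lie algebras, Section~\ref{sec:algebra} builds the Lie algebra, and Section~\ref{sec:proof} proves Theorem~\ref{thm:counter}.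

\section{Class three}\label{sec:three}

Let $G$ have class $3$, with $Z=Z(G)$ and $N=Z_2(G)$. If $[y,G]\ne Z$, some nontrivial character $\lambda$ of $Z$ kills $[y,G]$. So we must show that the pairing $(n,g)\mapsto\lambda([n,g])$ of $N/Z$ with $G/N$ has no radical on the left. We obtain this from two inequalities. Property F2 forces $N/Z$ to have at most half the dimension of $G/N$, and the Hall--Witt identity forces the pairing to have rank at least half that dimension.

\subsection*{Alternating maps that are onto in each variable}
We recall four standard facts. (i) A nondegenerate alternating form on a $d$-dimensional space exists only if $d$ is even. (ii) A subspace $T$ on which such a form vanishes has $\dim T\le d/2$, because $T\subseteq T^\perp$ and $\dim T^\perp=d-\dim T$. (iii) For $d$ even there is a homogeneous polynomial $\operatorname{Pf}$ of degree $d/2$ with integer coefficients in the entries of a $d\times d$ alternating matrix $A$ (that is, $A^{\mathsf T}=-A$ with zero diagonal) such that $\operatorname{Pf}(A)^2=\det A$ over any field. (iv) The Chevalley--Warning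 theorem: if a polynomial over $\mathbb F_p$ in $r$ variables has degree less than $r$, the number of its zeros in $\mathbb F_p^r$ is divisible by $p$.

\begin{lemma}\label{lem:half}
Let $V$ and $X$ be nonzero $\mathbb F_p$-spaces of dimensions $d$ and $r$, and let $\psi:V\times V\to X$ be alternating and bilinear, with $\psi(x,V)=X$ for all $x\ne0$. Then $\mu\circ\psi$ is nondegenerate for every nonzero $\mu\in X^*$, the dimension $d$ is even, and $r\le d/2$.
\end{lemma}

\begin{proof}
If $x\ne0$ then $\mu(\psi(x,V))=\mu(X)\neq0$, so $\mu\circ\psi$ is nondegenerate and $d$ is even by (i). Fix a basis $e_1,\dots,e_d$ of $V$. The entries of the alternating matrix $A(\mu)=\bigl(\mu(\psi(e_i,e_j))\bigr)$ are linear in the $r$ coordinates of $\mu$, so $\operatorname{Pf}A(\mu)$ is a homogeneous polynomial of degree $d/2\ge1$ in $r$ variables. It vanishes at $\mu=0$, and nowhere else because $\det A(\mu)\ne0$ for $\mu\neq0$. It has exactly one zero, so (iv) gives $r\le d/2$.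
\end{proof}

The bound is attained by the map $\mathbb F_q^2\times\mathbb F_q^2\to\mathbb F_q$ of \eqref{eq:heis}, viewed over $\mathbb F_p$. It depends on the finiteness of the field: over $\mathbb R$, the map $\psi(x,y)=\operatorname{Im}(\bar xy)$ on the quaternions has $d=4$ and $r=3$.

\subsection*{The two pairings}
For the rest of this section $G$ is a finite $p$-group of class $3$, $Z=Z(G)$, $N=Z_2(G)$, and $(G,N)$ has F2. Put $V=G/N$ and $W=N/Z$; both are nontrivial because the class is $3$.

\begin{lemma}\label{lem:setup}
We have $N=\gamma_2(G)$, and $N$ is abelian. The groups $V$ and $W$ are elementary abelian, and $\omega(aN,bN)=[a,b]Z$ defines an alternating bilinear map $\omega:V\times V\to W$ with $\omega(x,V)=W$ for all $x\ne0$. In particular $w\le d/2$, where $d=\dim V$ and $w=\dim W$.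
\end{lemma}

\begin{proof}
Since $Z_3(G)=G$, the quotient $G/N$ is abelian and $\gamma_2(G)\le N$; and \eqref{eq:F2} gives $N\le\gamma_2(G)$. By Lemma~\ref{lem:reduction}, $Z_2(G)$ centralizes $\gamma_2(G)$, so $N$ is abelian. In $G/Z$ all commutators lie in the center $N/Z$. Hence the identities $[a,bc]=[a,c][a,b]^c$ and $[ab,c]=[a,c]^b[b,c]$ show that the commutator map of $G/Z$ is multiplicative in each variable and depends only on cosets of $N$. This gives $\omega$, and \eqref{eq:F2} gives $\omega(x,V)=W$ for every nontrivial $x\in V$.

Let $\mu$ be a character of order $p$ of the nontrivial abelian $p$-group $W$. For $x,v\in V$ we have $\mu(\omega(x^p,v))=\mu(\omega(x,v))^p=1$, so $\omega(x^p,V)\ne W$ and $x^p$ is trivial. Thus $V$ is elementary abelian, and so is its homomorphic image $W=\omega(x,V)$. Lemma~\ref{lem:half} gives $w\le d/2$.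
\end{proof}

The Hall--Witt identity $[a,b^{-1},c]^b\,[b,c^{-1},a]^c\,[c,a^{-1},b]^a=1$ holds in every group. In $G$ the triple commutators are central. Moreover $n\mapsto[n,c]$ is a homomorphism $N\to Z$ that is trivial on $Z$, and $[a,b^{-1}]Z=[a,b]^{-1}Z$, so $[a,b^{-1},c]=[a,b,c]^{-1}$. The identity becomes
\begin{equation}\label{eq:HW}
[a,b,c]\,[b,c,a]\,[c,a,b]=1\qquad(a,b,c\in G).
\end{equation}

\begin{lemma}\label{lem:radical}
Let $\lambda:Z\to\mathbb C^\times$ be a character that is nontrivial on $\gamma_3(G)$. Then no $y\in N\setminus Z$ satisfies $\lambda([y,G])=1$, and $w=d/2$.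
\end{lemma}

\begin{proof}
The commutator $[n,g]\in Z$, for $n\in N$ and $g\in G$, is multiplicative in each variable. It is trivial for $n\in Z$, and for $g\in N$ because $N$ is abelian. So $f(nZ,gN)=\lambda([n,g])$ is a well-defined pairing of $W$ with $V$. As $W$ has exponent $p$, its values are $p$-th roots of unity, and we regard $f$ as a bilinear map $W\times V\to\mathbb F_p$. It is nonzero because the elements $[n,g]$ generate $[N,G]=\gamma_3(G)$. Applying $\lambda$ to \eqref{eq:HW} gives
\begin{equation}\label{eq:jacobi3}
f(\omega(a,b),c)+f(\omega(b,c),a)+f(\omega(c,a),b)=0\qquad(a,b,c\in V).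
\end{equation}
Let $W_0=\{u\in W:f(u,V)=0\}$ and $T=\{v\in V:f(W,v)=0\}$. The rank of $f$ is $w-\dim W_0=d-\dim T$. We bound $\dim T$. Since $f\ne0$ there is $a\in V\setminus T$, and $\mu=f(\,\cdot\,,a)$ is a nonzero functional on $W$. By Lemma~\ref{lem:half}, $\mu\circ\omega$ is nondegenerate. For $s,t\in T$, apply \eqref{eq:jacobi3} to $(s,t,a)$: the terms $f(\omega(t,a),s)$ and $f(\omega(a,s),t)$ vanish, so $\mu(\omega(s,t))=0$. By (ii), $\dim T\le d/2$. Therefore
\[
w-\dim W_0=d-\dim T\ \ge\ d/2\ \ge\ w ,
\]
which forces $W_0=0$ and $w=d/2$. If $y\in N$ and $\lambda([y,G])=1$, then $yZ\in W_0$, so $y\in Z$.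
\end{proof}

A character that is trivial on $\gamma_3(G)$ gives $f=0$ and no information, so we have to rule out that $Z$ is larger than $\gamma_3(G)$. The equality $w=d/2$ does this: $W$ already exhausts the bound of Lemma~\ref{lem:half}, which leaves no room for a further central factor.

\begin{lemma}\label{lem:center}
$Z=\gamma_3(G)$.
\end{lemma}

\begin{proof}
As $\gamma_4(G)=1$, we have $\gamma_3(G)\le Z$. Suppose the inclusion is proper, and choose $\Lambda$ with $\gamma_3(G)\le\Lambda<Z$ and $|Z:\Lambda|=p$. Since $[N,G]=\gamma_3(G)\le\Lambda$, the subgroup $N/\Lambda$ is central in $G/\Lambda$, and it contains all commutators. As in Lemma~\ref{lem:setup}, $\psi(aN,bN)=[a,b]\Lambda$ defines an alternating map $V\times V\to N/\Lambda$, multiplicative in each variable, and $\psi(x,V)=N/\Lambda$ for $x\ne0$ by \eqref{eq:F2}. So $N/\Lambda$, an image of $V$, is elementary abelian of order $p^{w+1}$, and Lemma~\ref{lem:half} gives $w+1\le d/2$. On the other hand $\gamma_3(G)\ne1$, so some character of $Z$ is nontrivial on $\gamma_3(G)$, and Lemma~\ref{lem:radical} gives $w=d/2$.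 This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Let $y\in N\setminus Z$. If $[y,G]\ne Z$, the group $Z/[y,G]$ has a nontrivial character, which gives a nontrivial character $\lambda$ of $Z$ with $\lambda([y,G])=1$. By Lemma~\ref{lem:center}, $\lambda$ is nontrivial on $\gamma_3(G)$, contrary to Lemma~\ref{lem:radical}. So $[y,G]=Z$, and Lemma~\ref{lem:reduction} shows that $(G,Z)$ has F2.
\end{proof}

\section{From Lie algebras to groups}\label{sec:lazard}

Condition \eqref{eq:F2} is hard to verify in a group of class $4$, where $g\mapsto[x,g]$ is not a homomorphism. In a Lie algebra the corresponding map is linear, so we construct a Lie algebra and pass to a group. From now on brackets are Lie brackets, $[g,L]$ denotes the subspace $\{[g,h]:h\in L\}$, and the series $Z_i(L)$, $\gamma_i(L)$ are defined as for groups.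

Let $p\ge5$ and let $L$ be a finite-dimensional Lie algebra over $\mathbb F_p$ with $\gamma_5(L)=0$. The Baker--Campbell--Hausdorff series for $\log(e^ge^h)$, cut off after degree $4$, is
\begin{equation}\label{eq:BCH}
g\circ h=g+h+\tfrac12[g,h]+\tfrac1{12}[g,h,h]-\tfrac1{12}[g,h,g]-\tfrac1{24}[g,h,g,h].
\end{equation}
Its denominators are invertible because $p\ge5$. From the Lazard correspondence \cite{Lazard}, which applies since the class is less than $p$, we use two facts: the set $L$ is a group under $\circ$, which we denote by $\exp L$, and conjugation is given by the expansion of $e^{-h}ge^h$,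
\begin{equation}\label{eq:conj}
(-h)\circ g\circ h=g+[g,h]+\tfrac12[g,h,h]+\tfrac16[g,h,h,h].
\end{equation}
Every bracket in \eqref{eq:BCH} begins with $[g,h]$, so $g\circ h=g+h$ when $[g,h]=0$. Hence the identity is $0$, the $n$-th power of $g$ is $ng$, and $\exp L$ has exponent $p$ if $L\neq0$.

\begin{lemma}\label{lem:dictionary}
Let $G=\exp L$.
\begin{itemize}
\item[(a)] Elements $g,h$ commute in $G$ if and only if $[g,h]=0$.
\item[(b)] An ideal $I$ of $L$ is a normal subgroup of $G$, its cosets in $G$ are the sets $g+I$, and $G/I=\exp(L/I)$.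
\item[(c)] $Z_i(G)=Z_i(L)$ as sets for all $i$, so $G$ and $L$ have the same class.
\item[(d)] If $y\in Z_2(L)$, the class of $y$ in $G$ is $y+[y,L]$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $[g,h]=0$ then $g\circ h=g+h=h\circ g$. Otherwise $[g,h]\in\gamma_i(L)\setminus\gamma_{i+1}(L)$ for some $i$. The last two terms of \eqref{eq:conj} lie in $\gamma_{i+1}(L)$, so they cannot cancel $[g,h]$, and $(-h)\circ g\circ h\ne g$.

(b) The projection $L\to L/I$ preserves sums and brackets, hence the product \eqref{eq:BCH}. So it is a surjective group homomorphism $G\to\exp(L/I)$ with kernel $I$, and its fibers are both the group cosets and the additive cosets of $I$.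

(c) Suppose $Z_i(G)=Z_i(L)$. By (b), $G/Z_i(G)=\exp(L/Z_i(L))$, and by (a) its center is the center of $L/Z_i(L)$. Taking preimages gives $Z_{i+1}(G)=Z_{i+1}(L)$.

(d) Here $[y,h]$ is central, so \eqref{eq:conj} reduces to $y+[y,h]$.
\end{proof}

For a general $g$ the right side of \eqref{eq:conj} is not linear in $h$. Centralizers, however, are the same in $L$ and in $G$, so Lemma~\ref{lem:centralizer} lets us replace solving by counting.

\begin{proposition}\label{prop:criterion}
Let $N$ be an ideal of $L$ with $0\ne N\ne L$, and suppose that $N\subseteq[g,L]$ for every $g\in L\setminus N$. Then $(\exp L,N)$ has F2.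
\end{proposition}

\begin{proof}
Let $G=\exp L$, $g\in L\setminus N$ and $D_g=\{h\in L:[g,h]\in N\}$, a subspace that contains $N$. The linear map $D_g\to N$, $h\mapsto[g,h]$, is onto by hypothesis, and its kernel is $C_G(g)$ by Lemma~\ref{lem:dictionary}(a). So $|D_g|=|N|\,|C_G(g)|$. By parts (a) and (b) of the same lemma, $C_{G/N}(gN)=D_g/N$. Hence $|C_{G/N}(gN)|=|C_G(g)|$, and Lemma~\ref{lem:centralizer} applies.
\end{proof}

\section{The Lie algebra}\label{sec:algebra}

\subsection*{Fields and forms}
Let $p\geq5$, $k\ge1$, and $F=\mathbb F_p\subseteq E=\mathbb F_{p^k}\subseteq M=\mathbb F_{p^{2k}}$. Since $p$ is odd, $E$ contains a nonsquare $d$, and $M=E\oplus E\delta$ with $\delta^2=d$. We write $m=m_0+m_1\delta$ with $m_0,m_1\in E$, and put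
\[
m\wedge m'=m_0m_1'-m_1m_0'\in E\qquad(m,m'\in M).
\]
This is $E$-bilinear and alternating, and $m\wedge M=E$ for $m\ne0$. Let $\sum_{\mathrm{cyc}}$ denote the sum over the three cyclic permutations of unprimed, primed and doubly primed letters. Then
\begin{equation}\label{eq:det}
\sum\nolimits_{\mathrm{cyc}}(m\wedge m')\,m''=0\qquad\text{in }M,
\end{equation}
because the $i$-th component of the sum is the determinant with rows $(m_0,m_0',m_0'')$, $(m_1,m_1',m_1'')$, $(m_i,m_i',m_i'')$, two of which are equal. Let $\operatorname{tr}:E\to F$ be the trace. It is $F$-linear and onto, so $\operatorname{tr}(eE)=F$ for $e\ne0$. When $k$ is even, fix a nondegenerate alternating $F$-bilinear form $h:E\times E\to F$, for instance the standard symplectic form in an $F$-basis of $E$; then $h(b,E)=F$ for $b\ne0$.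

These data already produce groups to which Theorem~\ref{thm:three} applies.

\begin{example}\label{ex:three}
Let $k$ be even and $K=M\times E\times F$, with the alternating bracket
\[
[(m,x,t),(m',x',t')]=\bigl(0,\ m\wedge m',\ \operatorname{tr}(xm_1'-x'm_1)+h(m_0,m_0')\bigr).
\]
A double bracket is $\bigl(0,0,\operatorname{tr}((m\wedge m')m_1'')\bigr)$, so the Jacobi identity follows from \eqref{eq:det}. Let $N=0\times E\times F$ and $g=(m,x,t)\notin N$; we show that $[g,K]$ contains any given $(0,v,\tau)$. If $m_1\ne0$, choose $m'$ with $m\wedge m'=v$ and then adjust the last coordinate with $x'$. If $m_1=0$, take $m_1'=v/m_0$ and adjust the last coordinate with $m_0'$, through $h$. Since $[(0,x,t),(m',x',t')]=(0,0,\operatorname{tr}(xm_1'))$, we find $Z(K)=0\times0\times F$, $Z_2(K)=N$ and $Z_3(K)=K$. So $G=\exp K$ has order $p^{3k+1}$ and class $3$, and $(G,Z_2(G))$ has F2 by Proposition~\ref{prop:criterion}. Here $\dim K/N=2k$ and $\dim N/Z(K)=k$, as Lemma~\ref{lem:radical} predicts.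
\end{example}

\subsection*{A skeleton of dimension seven}
By Lemma~\ref{lem:dictionary}(c),(d) and Proposition~\ref{prop:criterion}, we want a Lie algebra $L$ with $N=Z_2(L)\subseteq[g,L]$ for all $g\notin N$, but with $[N,L]$ smaller than $Z(L)$. We aim for $[N,L]$ of dimension one. Modulo $[N,L]$ the ideal $N$ is central and still covered by each $[g,L]$, so we start from the Heisenberg algebra over $M$: triples $(m,x,u)\in M^3$ with bracket $(0,0,xm'-x'm)$.

Take $k=1$. Let $a_0,a_1$, $b_0,b_1$, $c_0,c_1$ be the basis vectors $1,\delta$ in the coordinates $m$, $x$, $u$. The Heisenberg brackets are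
\[
[b_0,a_0]=c_0,\qquad[b_0,a_1]=[b_1,a_0]=c_1,\qquad[b_1,a_1]=d\,c_0 .
\]
Adjoin a central vector $z$ and set $[c_1,a_1]=z$, while $c_0$ stays central and $c_1$ commutes with the other basis vectors. With $N=\langle c_0,c_1,z\rangle$ we have $[N,L]=\langle z\rangle$, and the center contains $\langle c_0,z\rangle$, as desired. In class $3$ this is forbidden by Theorem~\ref{thm:three}, and the obstruction appears in the Jacobi identity for $a_0,b_1,a_1$:
\begin{equation}\label{eq:triple}
0=[a_0,b_1,a_1]+[b_1,a_1,a_0]+[a_1,a_0,b_1]=-z+0+[a_1,a_0,b_1].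
\end{equation}
So $[a_1,a_0]$ must fail to commute with $b_1$ and cannot lie in $N$. The choice
\[
[a_0,a_1]=b_0,\qquad[b_1,b_0]=z
\]
satisfies \eqref{eq:triple} and raises the class to $4$, since $[a_0,a_1,a_1,a_1]=z$. With all other brackets of basis vectors zero, this is a Lie algebra (the case $k=1$, $h=0$ of Lemma~\ref{lem:jacobi}). One defect remains: $[a_0,L]=\langle b_0,c_0,c_1\rangle$ does not contain $z$. As in Example~\ref{ex:three}, the remedy is a nondegenerate alternating form on the space of the coordinate $m_0$. A line carries no such form, so we replace $F$ by $E$ with $k$ even and use the trace to return to $F$ in the last coordinate.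

\subsection*{The general definition}
Let $k\ge2$ be even. The bracket $[b_1,b_0]=z$ becomes the form
\[
D(x,x')=\operatorname{tr}(x_1x_0'-x_0x_1')=-\operatorname{tr}(x\wedge x')\qquad(x,x'\in M).
\]
It is $F$-bilinear and alternating, $D(x,M)=\operatorname{tr}(E)=F$ for $x\ne0$, and $D(x,ex)=-\operatorname{tr}(e\,(x\wedge x))=0$ for $e\in E$. Let $L=M\times M\times M\times F$, of dimension $6k+1$ over $F$. For $g=(m,x,u,t)$ and $g'=(m',x',u',t')$ define
\begin{equation}\label{eq:bracket}
[g,g']=\bigl(0,\ m\wedge m',\ xm'-x'm,\ D(x,x')+\operatorname{tr}(u_1m_1'-u_1'm_1)+h(m_0,m_0')\bigr).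
\end{equation}

\begin{lemma}\label{lem:jacobi}
The bracket \eqref{eq:bracket} makes $L$ a Lie algebra over $F$.
\end{lemma}

\begin{proof}
The bracket is $F$-bilinear and $[g,g]=0$. For the Jacobi identity write $[g,g']=(0,y,v,s)$ with $y=m\wedge m'\in E$ and $v=xm'-x'm$. Since $y_0=y$ and $y_1=0$, we have $D(y,x'')=-\operatorname{tr}(yx_1'')$, and
\[
[g,g',g'']=\bigl(0,\ 0,\ y\,m'',\ \operatorname{tr}(v_1m_1''-y\,x_1'')\bigr),\qquad v_1=x_0m_1'+x_1m_0'-x_0'm_1-x_1'm_0 .
\]
The cyclic sum of the third coordinates is zero by \eqref{eq:det}. For the fourth it suffices to show that $\sum_{\mathrm{cyc}}v_1m_1''=\sum_{\mathrm{cyc}}(m\wedge m')x_1''$ in $E$. A term of a cyclic sum may be replaced by a cyclic permutation of itself, so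
\begin{align*}
\sum\nolimits_{\mathrm{cyc}}x_0m_1'm_1''&=\sum\nolimits_{\mathrm{cyc}}x_0''m_1m_1'=\sum\nolimits_{\mathrm{cyc}}x_0'm_1m_1'',\\
\sum\nolimits_{\mathrm{cyc}}x_1m_0'm_1''&=\sum\nolimits_{\mathrm{cyc}}x_1''m_0m_1',\qquad\sum\nolimits_{\mathrm{cyc}}x_1'm_0m_1''=\sum\nolimits_{\mathrm{cyc}}x_1''m_0'm_1 .
\end{align*}
By the first line the terms in $x_0,x_0',x_0''$ cancel, and by the second the remaining terms add up to $\sum_{\mathrm{cyc}}x_1''(m_0m_1'-m_0'm_1)$, as required.
\end{proof}

The form $h$ does not enter the double bracket, so the proof works for every $k\ge1$ and every alternating $h$.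

\section{Proof of Theorem~\ref{thm:counter}}\label{sec:proof}

Let $L$ be as in \eqref{eq:bracket}, and put $N=\{(0,0,u,t)\}$ and $F_0=\{(0,0,0,t)\}$. From \eqref{eq:bracket},
\begin{equation}\label{eq:Naction}
[(0,0,u,t),g']=\bigl(0,0,0,\operatorname{tr}(u_1m_1')\bigr).
\end{equation}
So $[N,L]=F_0$ and $[F_0,L]=0$; in particular $N$ is an ideal.

\begin{lemma}\label{lem:onto}
If $g\in L\setminus N$, then $N\subseteq[g,L]$.
\end{lemma}

\begin{proof}
Let $g=(m,x,u,t)$ with $(m,x)\ne(0,0)$, and let $(0,0,v,\tau)\in N$. We must find $g'=(m',x',u',0)$ with $m\wedge m'=0$, with $xm'-x'm=v$, and with fourth coordinate of $[g,g']$ equal to $\tau$. There are three cases, and each of the three summands in the fourth coordinate of \eqref{eq:bracket} settles one of them.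

\emph{Case $m_1\ne0$.} Take $m'=0$ and $x'=-v/m$. Then
\[
[g,g']=\bigl(0,0,v,\ D(x,x')-\operatorname{tr}(u_1'm_1)\bigr),
\]
and $\operatorname{tr}(u_1'm_1)$ takes every value in $F$ as $u'$ varies.

\emph{Case $m_1=0$, $m_0=b\ne0$.} Here $m\wedge m'=bm_1'$, so $m'$ has to be an element $b'$ of $E$, and then $x'=(xb'-v)/b$ is forced. The trace term vanishes because $m_1=m_1'=0$. Since $b'/b\in E$, we have $D(x,xb'/b)=0$, and therefore
\[
[g,g']=\bigl(0,0,v,\ h(b,b')-D(x,v/b)\bigr).
\]
As $b'$ varies, $h(b,b')$ takes every value in $F$. Without $h$ the fourth coordinate would be determined by $v$; this is the only place where the nondegeneracy of $h$, and so the parity of $k$, is used.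

\emph{Case $m=0$, $x\ne0$.} Take $m'=v/x$ and $u'=0$. Then
\[
[g,g']=\bigl(0,0,v,\ D(x,x')+\operatorname{tr}(u_1m_1')\bigr),
\]
and $D(x,x')$ takes every value in $F$ as $x'$ varies.
\end{proof}

The first and third cases divide by $m$ and by $x$, which is why $M$ is taken to be a field.

\begin{lemma}\label{lem:series}
We have $Z(L)=\{(0,0,u,t):u\in E\}$ and $Z_2(L)=N$. Moreover
\[
\gamma_2(L)=0\times E\times M\times F,\qquad\gamma_3(L)=N,\qquad\gamma_4(L)=F_0,\qquad\gamma_5(L)=0 .
\]
\end{lemma}

\begin{proof}
If $g\notin N$ then $[g,L]\supseteq N\ne0$, so $Z(L)\subseteq N$. By \eqref{eq:Naction}, $(0,0,u,t)$ is central if and only if $u_1=0$. Since $[N,L]=F_0\subseteq Z(L)$, we have $N\subseteq Z_2(L)$. If $g\notin N$ then $[g,L]\supseteq N\not\subseteq Z(L)$, so $g\notin Z_2(L)$.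

Every bracket has first coordinate $0$ and second coordinate in $E$, so $\gamma_2(L)\subseteq0\times E\times M\times F$. Conversely $\gamma_2(L)\supseteq N$ by Lemma~\ref{lem:onto}, and $[(1,0,0,0),(e\delta,0,0,0)]=(0,e,0,0)$ for $e\in E$. An element of $\gamma_2(L)$ has $m=0$, so its brackets have second coordinate $0$, and $\gamma_3(L)\subseteq N$. Equality holds by Lemma~\ref{lem:onto} applied to $(0,1,0,0)\in\gamma_2(L)\setminus N$. Finally $\gamma_4(L)=[N,L]=F_0$ and $\gamma_5(L)=[F_0,L]=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]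
By Lemma~\ref{lem:series}, $L$ has class $4$, so $G=\exp L$ is defined; it has order $p^{6k+1}$ and exponent $p$. By Lemma~\ref{lem:dictionary}(c), $G$ has class $4$, $Z_2(G)=N$, and $Z(G)=Z(L)$ has order $|E|\,|F|=p^{k+1}$. Lemma~\ref{lem:onto} and Proposition~\ref{prop:criterion} show that $(G,Z_2(G))$ has F2.

Let $y\in Z_2(G)\setminus Z(G)$, so $y=(0,0,u,t)$ with $u_1\ne0$. By \eqref{eq:Naction}, $[y,L]=F_0$, and by Lemma~\ref{lem:dictionary}(d) the class of $y$ is $y+F_0$, which has $p$ elements. If $(G,Z(G))$ had F2, this class would contain the coset $y+Z(L)$, which has $p^{k+1}$ elements. So F2 fails. For instance, $y=(0,0,\delta,0)$ is not conjugate to $y\circ z=(0,0,\delta+1,0)$, where $z=(0,0,1,0)\in Z(G)$.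
\end{proof}

\begin{remark}
The example shows where the argument of Section~\ref{sec:three} uses class $3$. In $L$ the pairing of $N/Z(L)$ with $L/N$ given by \eqref{eq:Naction} has right radical $T=\{g+N:m_1=0\}$, of dimension $3k$ in a space of dimension $4k$. The bound $\dim T\le d/2$ in Lemma~\ref{lem:radical} came from discarding two of the three terms of \eqref{eq:jacobi3}, which was possible because all commutators lay in $N$. In \eqref{eq:triple}, with $s=a_0$, $t=b_1$ and $a=a_1$, the bracket $[a,s]=-b_0$ lies outside $N$ and the term $[a,s,t]=z$ survives. As a result $N/Z(L)$, of dimension $k$, does not exhaust the room available below $L/N$, and the center $Z(L)$ is larger than the last term $\gamma_4(L)$ of the lower central series, in contrast with Lemma~\ref{lem:center}.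
\end{remark}

\begin{thebibliography}{9}

\bibitem{Frob}
\emph{$p$-Groups of Frobenius type},
\texttt{https://ricerca.univaq.it/\allowbreak retrieve/\allowbreak e2188bfa-f887-f28d-e053-d805fe0ac2bb/\allowbreak VELOTTO\%20-\%20p-groups\%20of\%20\allowbreak Frobenius\%20Type.pdf}

\bibitem{Lazard}
M. Lazard, \emph{Sur les groupes nilpotents et les anneaux de Lie}, Ann. Sci. ENS 71 (1954).

\end{thebibliography}
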